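# Flat portions on the numerical range of a companion matrix: a degree count for two polynomials

## 1. Two polynomials attached to a monic polynomial

Fix $n\ge 3$ and a monic polynomial $q(z)=\sum_{l=0}^n a_lz^l$, $a_n=1$, with complex coefficients. Put
$$\alpha=\frac{\pi}{n},\qquad c=\cos\alpha>0,\qquad \omega=e^{2\pi i/n},\qquad U_k=\frac{\sin(k\alpha)}{\sin\alpha}\quad(k\in\mathbb Z).$$
The numbers $U_k$ satisfy
$$U_0=U_n=0,\quad U_1=U_{n-1}=1,\quad U_{n+1}=-1,\quad U_{n-k}=U_k,\quad U_{-k}=-U_k,\quad U_{k+1}=2cU_k-U_{k-1},$$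
and $U_k\ne0$ for $1\le k\le n-1$. All of these are identities for the sine.

From the coefficients of $q$ we build two polynomials in a variable $\tau$. The first is
$$R(\tau)=-\sum_{l=0}^{n}U_{l+1}a_l\tau^l=\tau^n-\sum_{l=0}^{n-2}U_{l+1}a_l\tau^l .\tag{1}$$
The second equality uses $U_{n+1}=-1$ and $U_n=0$, so $a_{n-1}$ does not enter. Writing $U_{l+1}$ through exponentials gives also
$$R(\tau)=-\frac{e^{i\alpha}q(e^{i\alpha}\tau)-e^{-i\alpha}q(e^{-i\alpha}\tau)}{2i\sin\alpha}.\tag{2}$$
The second polynomial is built from the autocorrelations of the coefficients: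
$$r_d=\sum_{l-m=d}a_l\overline{a_m},\qquad X(\tau)=\sum_{d=1}^{n-1}U_d\,r_d\,\tau^d .\tag{3}$$
So $R$ is monic of degree $n$, and $X$ has neither a constant term nor a term of degree $n$. This last fact will decide everything.

**Example 1.** Let $n=3$. Then $U_1=U_2=1$, so $R=\tau^3-a_1\tau-a_0$ and $X=r_1\tau+r_2\tau^2$ with $r_1=a_1\bar a_0+a_2\bar a_1+\bar a_2$ and $r_2=a_2\bar a_0+\bar a_1$. For $a>0$ take
$$q=(z^2-az+a^2)(z+a^{-1})=z^3+(a^{-1}-a)z^2+(a^2-1)z+a .$$
Then $R=\tau^3-(a^2-1)\tau-a=(\tau-a)(\tau^2+a\tau+1)$. Moreover $r_2=(a^{-1}-a)a+a^2-1=0$ and $r_1=(a^2-1)a+(a^{-1}-a)(a^2-1)+a^{-1}-a=(a-a^{-1})+(a^{-1}-a)=0$, so $X\equiv0$.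

**Example 2.** Let $q=z^n+tz^{n-1}+1$ with $t\in\mathbb C$. Then $R=\tau^n-1$ for every $t$. The indices of the nonzero coefficients lie in $\{0,n-1,n\}$, whose positive differences are $1$, $n-1$, $n$. Hence $r_1=\bar t$, $r_{n-1}=t$, the other $r_d$ with $1\le d\le n-1$ vanish, and $X=\bar t\,\tau+t\,\tau^{n-1}$.

What the pair $(R,X)$ is for: it locates the line segments on the boundary of the numerical range of the companion matrix of $q$. Their outward normals turn out to be common zeros of $R$ and $X$ on the unit circle, and conversely a common zero there that is simple for $R$ gives a segment.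

## 2. Numerical ranges, flat portions, and three theorems

**Definitions.** For an $n\times n$ complex matrix $A$, the numerical range is
$$W(A)=\{x^*Ax:\ x\in\mathbb C^n,\ x^*x=1\},$$
a compact convex subset of $\mathbb C$. A *flat portion* of $\partial W(A)$ is a non-degenerate line segment contained in $\partial W(A)$; $f(A)$ is the number of maximal flat portions. The *companion matrix* of $q$ is
$$A=\begin{pmatrix}0&1&0&\cdots&0\\ 0&0&1&\cdots&0\\ \vdots&&&\ddots&\vdots\\ 0&0&0&\cdots&1\\ -a_0&-a_1&-a_2&\cdots&-a_{n-1}\end{pmatrix}.$$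
A matrix is *unitarily reducible* if it is unitarily similar to a direct sum $B\oplus C$ of two square matrices of smaller sizes, and *unitarily irreducible* otherwise. Equivalently to reducibility, there is a proper nonzero subspace $M$ such that $M$ and $M^\perp$ are both invariant under $A$.

We shall use these textbook facts: $W(B\oplus C)$ is the convex hull of $W(B)\cup W(C)$; the numerical range of a normal matrix is the convex hull of its eigenvalues; and a $2\times2$ matrix that is unitarily similar to $\begin{pmatrix}\lambda_1&b\\0&\lambda_2\end{pmatrix}$ has as numerical range the elliptical disc with foci $\lambda_1,\lambda_2$ and minor axis of length $|b|$.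

**Two extremes.** If $q=z^n-\zeta$ with $|\zeta|=1$, then $A$ is unitary, its eigenvalues are the $n$th roots of $\zeta$, and $W(A)$ is a regular $n$-gon: $f(A)=n$. If $q=z^n$, then $DAD^{-1}=\eta^{-1} A$ for $D=\mathrm{diag}(1,\eta,\dots,\eta^{n-1})$, $|\eta|=1$. So $W(A)$ is invariant under all rotations, it is a disc, and $f(A)=0$.

**The case $n=3$ by hand.** Take the $q$ of Example 1, with $a>0$. Its zeros are $\lambda=ae^{\pm i\pi/3}$ and $\mu=-a^{-1}$, and the eigenvector of $A$ for an eigenvalue $\lambda$ is $v_\lambda=(1,\lambda,\lambda^2)^T$. Now $\lambda\bar\mu=-e^{\pm i\pi/3}=e^{\mp 2\pi i/3}$ is a cube root of unity different from $1$, so $v_\mu^*v_\lambda=1+\lambda\bar\mu+(\lambda\bar\mu)^2=0$. Thus $A$ is unitarily similar to $B\oplus(-a^{-1})$, with $B$ a $2\times2$ matrix with eigenvalues $ae^{\pm i\pi/3}$. For the off-diagonal entry $b$ of a triangular form of $B$, compare squared Frobenius norms: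
$$|b|^2=\big[2+(a^{-1}-a)^2+(a^2-1)^2+a^2\big]-\big[2a^2+a^{-2}\big]=(a^2-1)^2 .$$
So $W(A)$ is the convex hull of the point $-1/a$ and the ellipse centered at $a/2$ with vertical major axis and horizontal minor axis of length $|a^2-1|$. The leftmost point of the ellipse is $\frac12(a-|a^2-1|)$, and its rightmost point is positive. The point $-1/a$ lies outside the ellipse iff $|a^2-1|<a+2/a$. For $a\le1$ this always holds, since the left side is less than $1$ and the right side more than $2$. For $a>1$ it says $a^3-a^2-a-2=(a-2)(a^2+a+1)<0$, i.e. $a<2$. Hence: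

- if $a=1$, the ellipse is a segment and $W(A)$ is a triangle, $f(A)=3$;
- if $0<a<2$, $a\neq1$, the two tangents from the point give $f(A)=2=n-1$;
- if $a\ge2$, $W(A)$ is the elliptical disc and $f(A)=0$.

So for $n=3$ the value $n-1$ occurs, here for reducible $A$. The paper "Flat Portions On The Boundary Of The Numerical Range Of A $5\times5$ Companion Matrix" conjectures: *the equality $f(A)=n-1$ for an $n\times n$ companion matrix $A$ implies that $n$ is odd and $A$ is unitarily reducible.* The conjecture is true. We prove the following three statements, in which $A$ is the companion matrix of $q$ and $n\ge3$.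

**Theorem A.** If $f(A)=n-1$, then $n$ is odd and $A$ is unitarily reducible.

**Theorem B.** (i) Let $n=2m$ be even. Then never $f(A)=n-1$; and $f(A)=n$ iff $q(z)=(z^m-\xi)(z^m+1/\bar\xi)$ with $\sec\alpha-\tan\alpha<|\xi|<\sec\alpha+\tan\alpha$.

(ii) Let $n=2m+1$ be odd. Then $f(A)=n$ iff $q=z^n-\zeta$ with $|\zeta|=1$. And $f(A)=n-1$ iff there are $|\eta|=1$ and $a\in\mathcal A_n$ such that the zeros of $q$ are $\eta a e^{(4k+1)i\alpha}$ $(0\le k\le m)$ and $\eta a^{-1}e^{(4k+3)i\alpha}$ $(0\le k\le m-1)$. Here $\mathcal A_n$ is the set of $a>0$, $a\ne1$, such that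
$$T_a(\tau)=\frac1{2i\sin\alpha}\Big[e^{i\alpha}\prod_{k=1}^m(\tau-a\omega^{2k})(\tau-a^{-1}\omega^{2k-1})-e^{-i\alpha}\prod_{k=1}^m(\tau-a\omega^{2k-1})(\tau-a^{-1}\omega^{2k})\Big]$$
has $2m$ distinct zeros on the unit circle. The set $\mathcal A_n$ is open and contains a punctured neighborhood of $1$, so $f(A)=n-1$ occurs for every odd $n\ge3$. Also $\mathcal A_3=(0,2)\setminus\{1\}$.

**Theorem C.** If $A$ is unitarily irreducible, then $f(A)\le n-2$, and for every $n\ge3$ equality is attained by some unitarily irreducible companion matrix.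

## 3. Rotations, faces, and the eigenvalue $\cos(\pi/n)$

The purpose of this section is to turn "there is a flat portion with outward normal $e^{i\theta}$" into a statement about the multiplicity of one fixed number as an eigenvalue.

**Step 1: rotating $A$ keeps it a companion matrix.** Let $|\eta|=1$ and $D=\mathrm{diag}(1,\eta,\dots,\eta^{n-1})$. The $(j,k)$ entry of $\eta DAD^{-1}$ is $\eta^{1+j-k}A_{jk}$. On the superdiagonal this is $1$. In the last row, in the column of $-a_l$ (column $l+1$), it is $-a_l\eta^{n-l}$. So $\eta DAD^{-1}$ is the companion matrix of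
$$\sum_l a_l\eta^{n-l}z^l=\eta^nq(z/\eta).$$
Hence $\eta A$ is unitarily similar to the companion matrix whose zeros are $\eta$ times those of $q$.

**Step 2: reduction to one direction.** Write $\operatorname{Re}M=\frac12(M+M^*)$ and $\operatorname{Im}M=\frac1{2i}(M-M^*)$. For real $\theta$ let $\tau=e^{i\theta}$ and $H_\theta=\operatorname{Re}(e^{-i\theta}A)$. By Step 1 with $\eta=\bar\tau$, $H_\theta$ is unitarily similar, through a diagonal unitary, to $H=\operatorname{Re}B$, where $B$ is the companion matrix with coefficients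
$$b_l=a_l\tau^{l-n}\quad(0\le l\le n),\qquad b_n=1 .\tag{4}$$
The leading $(n-1)\times(n-1)$ block $K$ of $H$ does not depend on $A$ or $\theta$: it has $\frac12$ on the two off-diagonals and zeros elsewhere. Since $\sin((j-1)k\alpha)+\sin((j+1)k\alpha)=2\cos(k\alpha)\sin(jk\alpha)$ and $\sin(jk\alpha)$ vanishes at $j=0$ and $j=n$, the vectors $(\sin jk\alpha)_{1\le j\le n-1}$ are eigenvectors of $K$. The eigenvalues are $\mu_k=\cos(k\alpha)$, $1\le k\le n-1$, which are distinct, hence simple. In particular $\mu_1=c>\mu_2$.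

**Step 3: $W(A)$ has interior.** The leading $(n-1)\times(n-1)$ block of $A$ is the nilpotent Jordan block $J_{n-1}$, so $W(A)\supset W(J_{n-1})$. This last set is compact, convex and rotation invariant, and the maximum of its real part is the top eigenvalue $c$ of $\operatorname{Re}J_{n-1}=K$. So it is the disc $|z|\le c$, and $c>0$.

**Step 4: flat portions are faces, one for each normal.** A segment in $\partial W(A)$ lies in the support line through its midpoint, because both endpoints are on the same side of that line. So it lies in the face of $W(A)$ on this line, which is itself a segment in $\partial W(A)$. Hence maximal flat portions are exactly the non-degenerate faces. As $W(A)$ has interior, it lies on only one side of the line, so each flat portion has exactly one outward normal $e^{i\theta}$, and different flat portions have different normals.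

**Step 5: the face through eigenvectors.** For a unit vector $x$, $\operatorname{Re}(e^{-i\theta}x^*Ax)=x^*H_\theta x$, which is maximal iff $x$ lies in the top eigenspace $V$ of $H_\theta$. So the face with outward normal $e^{i\theta}$ is $\{x^*Ax: x\in V,\|x\|=1\}$. If $\dim V=1$, this is a single point. A flat portion therefore requires $\dim V\ge2$.

**Step 6: the multiple eigenvalue must be $c$.** Let $\lambda_1\ge\lambda_2\ge\dots$ be the eigenvalues of $H_\theta$. Cauchy interlacing with $K$ gives $\lambda_1\ge\mu_1\ge\lambda_2\ge\mu_2\ge\lambda_3$. If $\dim V\ge2$, then $\lambda_1=\lambda_2$, so both equal $\mu_1=c$. Conversely, if $c$ is an eigenvalue of multiplicity $2$, then since $\lambda_3\le\mu_2<c$ it must be $\lambda_1=\lambda_2=c$, so it is the top one. Thus we need to know exactly when $\dim\ker(H_\theta-cI)=2$.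

## 4. When $\cos(\pi/n)$ is a double eigenvalue

**Lemma 1.** Let $|\tau|=1$, $\tau=e^{i\theta}$. Then $\dim\ker(H_\theta-cI)\le2$, with equality iff $R(\tau)=0$ and $X(\tau)=0$.

*Proof.* We solve $2Hx=(B+B^*)x=2cx$ directly as a recurrence. We have $(Bx)_k=x_{k+1}$ for $k\le n-1$, $(Bx)_n=-\sum_{j=1}^nb_{j-1}x_j$, and $(B^*x)_k=x_{k-1}-\bar b_{k-1}x_n$ with the convention $x_0=0$. So the system is
$$x_{k-1}+x_{k+1}-\bar b_{k-1}x_n=2cx_k\qquad(1\le k\le n-1),\tag{5}$$
$$x_{n-1}-\sum_{j=1}^{n-1}b_{j-1}x_j-(b_{n-1}+\bar b_{n-1})x_n=2cx_n.\tag{6}$$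

**Step 1: solutions with $x_n=0$ detect $R$.** If $x_n=0$, (5) is the recurrence of the $U_k$ with $x_0=0$, so $x_k=U_kx_1$; this is consistent with $x_n=0$ because $U_n=0$. So these solutions form a space of dimension at most $1$, and since they are the kernel of the functional $x\mapsto x_n$ on $\ker(H-cI)$, we get $\dim\ker(H-cI)\le2$. By (6) the dimension of this space is $1$ iff $U_{n-1}=\sum_{j=1}^{n-1}U_jb_{j-1}$. As $U_{n-1}=1$, $U_n=0$ and $U_{n+1}b_n=-1$, this is the condition
$$L:=\sum_{l=0}^nU_{l+1}b_l=0,\qquad\text{and}\qquad L=-\tau^{-n}R(\tau)\tag{7}$$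
by (4) and (1). So it means $R(\tau)=0$.

**Step 2: reduction to $x_n=1$, $x_1=0$.** The kernel has dimension $2$ iff $R(\tau)=0$ and there is also a solution with $x_n=1$. Assume $L=0$. Then $(U_1,\dots,U_{n-1},0)$ is a solution, and subtracting a multiple of it from a solution with $x_n=1$ we may arrange $x_1=0$. So we must decide whether a solution with $x_n=1$ and $x_1=0$ exists.

**Step 3: equations (5) determine this solution.** With $x_n=1$ and $x_0=x_1=0$, (5) reads $x_{k+1}=2cx_k-x_{k-1}+\bar b_{k-1}$, and by induction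
$$x_k=\sum_{j=1}^{k-1}U_{k-j}\bar b_{j-1}\qquad(k\le n).$$
Indeed, if this holds for $k-1$ and $k$ (where the sum for $x_{k-1}$ may be extended to $j=k-1$ because $U_0=0$), then $2cx_k-x_{k-1}+\bar b_{k-1}=\sum_{j=1}^{k-1}U_{k+1-j}\bar b_{j-1}+U_1\bar b_{k-1}$, which is the formula for $k+1$. The requirement $x_n=1$ is
$$\sum_{j=1}^{n-1}U_{n-j}\bar b_{j-1}=\sum_{l=0}^{n-2}U_{l+1}\bar b_l=1,\tag{8}$$
which is $\bar L=0$. It holds.

**Step 4: equation (6) becomes $X(\tau)=0$.** We have $x_{n-1}=\sum_{m=0}^{n-2}U_{n-2-m}\bar b_m$ (the term $m=n-2$ is zero), and $\sum_{j=1}^{n-1}b_{j-1}x_j=\sum_{0\le m<l\le n-2}U_{l-m}b_l\bar b_m$. So (6), multiplied by $-1$, is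
$$\sum_{0\le m<l\le n-2}U_{l-m}b_l\bar b_m-\sum_{m=0}^{n-2}U_{n-2-m}\bar b_m+b_{n-1}+\bar b_{n-1}+2c=0 .$$
Since $U_{n-2-m}=U_{m+2}=2cU_{m+1}-U_m$, (8) gives $\sum_{m\le n-2}U_{n-2-m}\bar b_m=2c-\sum_{m\le n-2}U_m\bar b_m$. The two terms $2c$ cancel, and (6) is equivalent to
$$\sum_{0\le m<l\le n-2}U_{l-m}b_l\bar b_m+\sum_{m=0}^{n-2}U_m\bar b_m+\bar b_{n-1}+b_{n-1}=0 .$$
The last three terms are the missing pairs $(l,m)$ with $l\in\{n-1,n\}$:

- $\sum_{m\le n-2}U_m\bar b_m=\sum_{m\le n-2}U_{n-m}b_n\bar b_m$, the pairs $(n,m)$ with $m\le n-2$;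
- $\bar b_{n-1}=U_1b_n\bar b_{n-1}$, the pair $(n,n-1)$;
- $b_{n-1}=b_{n-1}\sum_{m\le n-2}U_{m+1}\bar b_m=\sum_{m\le n-2}U_{n-1-m}b_{n-1}\bar b_m$, by (8), the pairs $(n-1,m)$.

So (6) says $\sum_{0\le m<l\le n}U_{l-m}b_l\bar b_m=0$. Since $|\tau|=1$, $b_l\bar b_m=a_l\bar a_m\tau^{l-m}$, and $U_n=0$ removes the pair $(n,0)$; therefore
$$X(\tau)=\sum_{0\le m<l\le n}U_{l-m}b_l\bar b_m\qquad(|\tau|=1),\tag{9}$$
and (6) is exactly $X(\tau)=0$. $\square$

**Consequence.** The normal $\tau$ of any flat portion satisfies
$$|\tau|=1,\qquad R(\tau)=0,\qquad X(\tau)=0 .\tag{10}$$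
Different flat portions have different normals and $\deg R=n$, so $f(A)\le n$.

## 5. Simple zeros of $R$ produce segments

A double top eigenvalue does not by itself guarantee a segment: the form $x^*Ax$ might be constant on the unit sphere of $V$. Simplicity of the zero of $R$ excludes this.

**Lemma 2.** If $|\tau_0|=1$, $X(\tau_0)=0$ and $\tau_0$ is a simple zero of $R$, then $W(A)$ has a flat portion with outward normal $\tau_0=e^{i\theta_0}$.

*Proof.* **Step 1: compute $\det(c-H_\theta)$, to see how fast eigenvalues leave $c$.** Write $H=\begin{pmatrix}K&v\\v^*&d\end{pmatrix}$ and let $e_k$ be orthonormal eigenvectors of $K$ for $\mu_k$. Expanding in this basis,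
$$\det(\lambda-H)=(\lambda-d)\prod_l(\lambda-\mu_l)-\sum_k|e_k^*v|^2\prod_{l\ne k}(\lambda-\mu_l).$$
At $\lambda=c=\mu_1$ only the term $k=1$ survives: $\det(c-H_\theta)=-|e_1^*v|^2\prod_{l\ge2}(c-\mu_l)$. Here $v_j=\frac12(\delta_{j,n-1}-\bar b_{j-1})$ and $e_1$ is proportional to $(\sin j\alpha)_j$. Moreover
$$\sum_{j=1}^{n-1}\sin(j\alpha)v_j=\frac{\sin\alpha}2\Big(1-\sum_{j=1}^{n-1}U_j\bar b_{j-1}\Big)=-\frac{\sin\alpha}2\,\bar L .$$
Since $|L|=|R(e^{i\theta})|$ by (7), and $c-\mu_l>0$ for $l\ge2$,
$$\det(c-H_\theta)=-\kappa\,|R(e^{i\theta})|^2,\qquad\kappa>0\text{ constant}.\tag{11}$$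

**Step 2: two branches cross at $c$ with slopes of opposite sign.** By Lemma 1 and Section 3, $H_{\theta_0}$ has the double top eigenvalue $c$, and its other eigenvalues are less than $c$. By Rellich's theorem there are, near $\theta_0$, real-analytic eigenvalue branches $g_1,g_2$ of $H_\theta$ with $g_i(\theta_0)=c$, together with real-analytic orthonormal eigenvectors $u_1,u_2$. So
$$(c-g_1)(c-g_2)P(\theta)=-\kappa|R(e^{i\theta})|^2,$$
where $P$ is the product of the other $n-2$ factors and $P>0$ near $\theta_0$. As $\tau_0$ is a simple zero, the right side is $-C(\theta-\theta_0)^2+o((\theta-\theta_0)^2)$ with $C=\kappa|R'(\tau_0)|^2>0$. The left side is $g_1'(\theta_0)g_2'(\theta_0)P(\theta_0)(\theta-\theta_0)^2+o((\theta-\theta_0)^2)$. Hence $g_1'(\theta_0)g_2'(\theta_0)<0$.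

**Step 3: the slopes are the ends of the segment.** Let $G=\frac{d}{d\theta}H_\theta|_{\theta_0}$. As $H_\theta=\cos\theta\operatorname{Re}A+\sin\theta\operatorname{Im}A$, we have $G=\cos\theta_0\operatorname{Im}A-\sin\theta_0\operatorname{Re}A=\operatorname{Im}(e^{-i\theta_0}A)$. Differentiate $H_\theta u_i=g_iu_i$ at $\theta_0$ and multiply by $u_j^*$:
$$u_j^*Gu_i+u_j^*H_{\theta_0}u_i'=g_i'\delta_{ij}+c\,u_j^*u_i' .$$
Since $u_j^*H_{\theta_0}=cu_j^*$, this gives $u_j^*Gu_i=g_i'(\theta_0)\delta_{ij}$. So the compression of $G$ to $V=\ker(H_{\theta_0}-c)$ has the eigenvalues $g_1'(\theta_0)\ne g_2'(\theta_0)$. For a unit vector $x\in V$, $e^{-i\theta_0}x^*Ax=c+i\,x^*Gx$, and so the face is the non-degenerate segment $e^{i\theta_0}\{c+is:\ s\text{ between }g_1'(\theta_0)\text{ and }g_2'(\theta_0)\}$. $\square$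

Simplicity cannot simply be dropped. In Example 1 with $a=2$ we have $X\equiv0$ and $R=(\tau-2)(\tau+1)^2$, so $\tau=-1$ satisfies (10); but Section 2 showed that $f(A)=0$.

## 6. Why the zeros of $R$ alone say little

The first thing to try is to work with $R$ only. If $f(A)\ge n-1$, then $R$ has at least $n-1$ zeros on the unit circle, and one hopes that this forces $q$ to be special. It does not. By (1), and since $U_{l+1}\ne0$ for $0\le l\le n-2$, any monic polynomial of degree $n$ without $\tau^{n-1}$ term is $R$ for some $q$, and $a_{n-1}$ remains completely free.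

Example 2 shows how far the count of zeros of $R$ may be from $f(A)$. There $q=z^n+tz^{n-1}+1$ and $R=\tau^n-1$ has $n$ simple unimodular zeros $\omega^j$ for every $t$. But
$$X(\omega^j)=\bar t\omega^j+t\omega^{-j}=2\operatorname{Re}(t\omega^{-j}).$$
By (10) and Lemma 2, $f(A)$ is exactly the number of $j$ with $\operatorname{Re}(t\omega^{-j})=0$. For $t\ne0$ the two directions orthogonal to $t$ contain at most two of the $\omega^j$, so $f(A)\le2$, although $R$ has all its zeros on the circle.

So the information must come from $X$. There it comes at once: $X(\tau)/\tau$ is a polynomial of degree at most $n-2$. If it has $n-1$ zeros, it is identically zero, and since no $U_d$ with $1\le d\le n-1$ vanishes, all the autocorrelations $r_1,\dots,r_{n-1}$ vanish. That is a rigid condition on $q$: with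
$$q^\#(z)=z^n\overline{q(1/\bar z)}=\sum_{m=0}^n\bar a_mz^{n-m},$$
the coefficient of $z^{n+d}$ in $qq^\#$ is $r_d$, and that of $z^{n-d}$ is $\overline{r_d}$. So $qq^\#$ becomes a polynomial in $z^n$. The next section prepares the interpretation of this: the zeros of $q$ then sit in the pattern that characterizes unitary reducibility.

## 7. Reducibility and the pattern $a\omega^j$, $\omega^j/\bar a$

Indices $j$ are taken in $\mathbb Z_n$. The points $a\omega^j$ and $\omega^j/\bar a$ are reflections of each other in the unit circle.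

**Lemma 3** (Gau–Wu, Linear Algebra Appl. 383 (2004)). $A$ is unitarily reducible iff there are $a\in\mathbb C\setminus\{0\}$ and a proper nonempty $S\subset\mathbb Z_n$ such that the zeros of $q$ are $a\omega^j$ $(j\in S)$ and $\omega^j/\bar a$ $(j\notin S)$.

For instance, in Example 1 the zeros are $ae^{i\pi/3}$, $ae^{5i\pi/3}$, $a^{-1}e^{i\pi}$; after the factor $e^{i\pi/3}$ is absorbed in $a$, they have this form with $S=\{0,2\}$.

*Proof.* Let $v_z=(1,z,\dots,z^{n-1})^T$. Directly from the form of $A$,
$$Av_z-zv_z=-q(z)e_n,\qquad e_n=(0,\dots,0,1)^T .\tag{12}$$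
So $v_\lambda$ is an eigenvector for each zero $\lambda$ of $q$. The equation $Ax=\lambda x$ forces $x_{k+1}=\lambda x_k$, so $v_\lambda$ spans the eigenspace. Further $v_\mu^*v_\lambda=\sum_{k=0}^{n-1}(\lambda\bar\mu)^k$, which vanishes iff $\lambda\bar\mu$ is an $n$th root of unity other than $1$.

($\Leftarrow$) The listed zeros are distinct: $a\omega^i=\omega^j/\bar a$ would give $|a|^2=\omega^{j-i}$, hence $\omega^{j-i}=1$ and $i=j$, impossible for $i\in S$, $j\notin S$. So the $v_\lambda$ form a basis. For $\lambda=a\omega^i$, $\mu=\omega^j/\bar a$ with $i\in S$, $j\notin S$ we get $\lambda\bar\mu=\omega^{i-j}\ne1$, so $v_\lambda\perp v_\mu$. Thus $\mathbb C^n$ is the orthogonal sum of two proper $A$-invariant subspaces.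

($\Rightarrow$) Let $M$, $M^\perp$ be invariant and proper, with restrictions $B$ and $C$ of $A$. *First, orthogonality.* Eigenspaces of $A$ are one-dimensional, so the spectra of $B$ and $C$ are disjoint. Therefore all generalized eigenvectors for $\lambda\in\sigma(B)$ lie in $M$, and those for $\mu\in\sigma(C)$ lie in $M^\perp$. Hence $v_\mu^*v_\lambda=0$, i.e. $\lambda\bar\mu$ is an $n$th root of unity $\ne1$; in particular $\lambda,\mu\ne0$.

*Second, all zeros are simple.* Suppose $\lambda\in\sigma(B)$ is a multiple zero of $q$. Differentiating (12) at $z=\lambda$ gives $(A-\lambda)v_\lambda'=v_\lambda$, where $v'_\lambda=\frac{d}{d\lambda}v_\lambda$. So $v'_\lambda$ is a generalized eigenvector, lies in $M$, and is orthogonal to $v_\mu$ for $\mu\in\sigma(C)$: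
$$0=v_\mu^*v_\lambda'=\bar\mu\sum_{k=1}^{n-1}k(\lambda\bar\mu)^{k-1}.$$
So $\lambda\bar\mu$ is a zero of $\sum_{k<n}x^k$ and of its derivative, but the zeros of that polynomial are simple. This is a contradiction. The same argument applies to $C$.

*Third, the pattern.* Fix $a\in\sigma(B)$. Every $\mu\in\sigma(C)$ has $a\bar\mu$ an $n$th root of unity, so $\sigma(C)=\{\omega^j/\bar a:j\in S'\}$ for some nonempty $S'$. Taking one such $\mu=\omega^{j'}/\bar a$, every $\lambda\in\sigma(B)$ has $\lambda\bar\mu=\lambda\omega^{-j'}/a$ an $n$th root of unity, so $\sigma(B)=\{a\omega^j:j\in S\}$ for some nonempty $S$. If $j\in S\cap S'$, then $\lambda=a\omega^j$ and $\mu=\omega^j/\bar a$ have $\lambda\bar\mu=1$, which is excluded. So $S\cap S'=\emptyset$, and $|S|+|S'|=n$ because all zeros are simple. Hence $S'=\mathbb Z_n\setminus S$. $\square$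

**Lemma 4.** If the zeros of $q$ are $a\omega^j$ $(j\in S)$ and $\omega^j/\bar a$ $(j\notin S)$ for some $a\ne0$ and $S\subseteq\mathbb Z_n$, then $r_1=\dots=r_{n-1}=0$, so $X\equiv0$. If moreover $|a|\ne1$, let $2r$ be the (even) number of $j\in\mathbb Z_n$ such that exactly one of $j,j+1$ lies in $S$. Then $R$ has at most $2r$ unimodular zeros counted with multiplicity; in particular $f(A)\le2r$.

*Proof.* The zeros of $q$ are nonzero, so $q^\#$ has degree $n$ and its zeros are the reflections $1/\bar z$ of those of $q$. Reflection exchanges $a\omega^j$ and $\omega^j/\bar a$. So $qq^\#$ has the zeros $a\omega^j,\omega^j/\bar a$ for all $j$, and $qq^\#=\mathrm{const}\cdot(z^n-a^n)(z^n-\bar a^{-n})$. The coefficient $r_d$ of $z^{n+d}$ is zero for $1\le d\le n-1$.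

For the second part we exhibit zeros of $R$ off the circle, using (2). The number of changes between $S$ and its complement around the cycle $\mathbb Z_n$ is even; call it $2r$. For the remaining $n-2r$ indices $j$, both $j,j+1$ lie in $S$ or both lie outside. If $j,j+1\in S$, let $\tau=a\omega^je^{i\alpha}$; then $e^{-i\alpha}\tau=a\omega^j$ and $e^{i\alpha}\tau=a\omega^{j+1}$ are zeros of $q$, so $R(\tau)=0$. If $j,j+1\notin S$, then in the same way $\tau=\omega^je^{i\alpha}/\bar a$ is a zero of $R$. These $n-2r$ zeros have modulus $|a|$ or $|a|^{-1}$, which are different from each other and from $1$, so they are distinct and not unimodular. As $\deg R=n$, at most $2r$ zeros remain for the circle. By (10), $f(A)\le2r$. $\square$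

Lemmas 3 and 4 together show that the matrices of Example 2 with $t\ne0$ are unitarily irreducible, since $r_1=\bar t\ne0$. For $n=3$ and $t=i$ one finds $\operatorname{Re}(i\omega^{-j})=\sin(2\pi j/3)=0$ only for $j=0$, so $f(A)=1=n-2$. For $n=4$ and $t=i$ it is $\sin(\pi j/2)=0$ for $j=0,2$, so $f(A)=2=n-2$. These are explicit instances of the equality in Theorem C.

## 8. The degree count: what $f(A)\ge n-1$ forces

**Proposition 5.** If $f(A)\ge n-1$, then either $q=z^n-\zeta$ with $|\zeta|=1$ (and then $f(A)=n$), or the zeros of $q$ are $a\omega^j$ $(j\in S)$, $\omega^j/\bar a$ $(j\notin S)$ with $|a|\ne0,1$ and $S$ proper and nonempty. In the second case $A$ is unitarily reducible and $2r\ge n-1$, with $r$ as in Lemma 4.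

*Proof.* **Step 1: $X$ vanishes identically.** By (10) there are $n-1$ distinct unimodular points where $X=0$. But $X(\tau)=\tau Y(\tau)$ with $\deg Y\le n-2$, so $Y$ has $n-1$ distinct zeros and $Y\equiv0$. As $U_d\ne0$ for $1\le d\le n-1$, all of $r_1,\dots,r_{n-1}$ vanish, and
$$q(z)q^\#(z)=\bar a_0z^{2n}+r_0z^n+a_0,\qquad r_0=\sum_{l=0}^n|a_l|^2 .\tag{13}$$

**Step 2: $a_0\ne0$.** If $a_0=0$, then $q$ divides $r_0z^n$, where $r_0\ge1$. So $q=z^n$ and $R=\tau^n$ has no unimodular zero, although $f(A)\ge n-1\ge2$: a contradiction with (10).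

**Step 3: pass to $w=z^n$.** Let $a$ be a zero of $q$; then $a\ne0$. Put $w=a^n$. By (13), $w$ is a root of $p(w)=\bar a_0w^2+r_0w+a_0$. Since $r_0$ is real, $w^2\overline{p(1/\bar w)}=p(w)$, so the root set of $p$ is invariant under $w\mapsto1/\bar w$. Let $w'$ be the other root.

**Step 4: the case $|w|=1$ is the unitary case.** Here $ww'=a_0/\bar a_0$ has modulus $1$, so $|w'|=1$. Every zero $z$ of $q$ has $z^n\in\{w,w'\}$, so all zeros of $q$ are unimodular and $|a_0|=1$. Now $r_0=|\bar a_0(w+w')|\le2$, while $r_0\ge|a_0|^2+|a_n|^2=2$. So equality holds, $a_1=\dots=a_{n-1}=0$, and $q=z^n-\zeta$ with $|\zeta|=1$. As seen in Section 2, $W(A)$ is then a regular $n$-gon and $f(A)=n$.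

**Step 5: the case $|w|\ne1$ gives the pattern.** Now the roots of $p$ are $w\neq1/\bar w$, and
$$qq^\#=\bar a_0(z^n-w)(z^n-1/\bar w)=\bar a_0\prod_{j}(z-a\omega^j)(z-\omega^j/\bar a)$$
has $2n$ simple zeros. The zeros of $q^\#$ are the reflections of those of $q$. If both members of a pair $a\omega^j$, $\omega^j/\bar a$ were zeros of $q$, both would also be zeros of $q^\#$, hence double zeros of $qq^\#$. If neither were a zero of $q$, neither would be a zero of $q^\#$, nor of $qq^\#$. So exactly one member of each pair is a zero of $q$. Put $S=\{j:q(a\omega^j)=0\}$; then the $n$ zeros of $q$ are as stated, and $|a|\ne 0,1$.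

**Step 6: $S$ is proper and nonempty.** If $S=\mathbb Z_n$ or $S=\emptyset$, then $q=z^n+a_0$ with $|a_0|\ne1$, so $R=\tau^n-a_0$ has no unimodular zero, a contradiction. Now Lemma 3 gives reducibility, and Lemma 4 gives $2r\ge f(A)\ge n-1$. $\square$

## 9. Rotational symmetry and the parity of $n$

**Proof of Theorem A.** Let $f(A)=n-1$. The first case of Proposition 5 has $f(A)=n$, so we are in the second, and $A$ is unitarily reducible. It remains to show that $n$ is odd. Suppose $n=2m$; then $m\ge2$.

**Step 1: $S$ alternates.** We have $n-1\le2r\le n$, where $n-1$ is odd and $2r$ even, so $2r=n$. So membership in $S$ changes at every step around $\mathbb Z_n$, and $S$ consists of the even or of the odd residues. Replacing $a$ by $a\omega$ (which shifts $S$ by one, since $a\omega^j=(a\omega)\omega^{j-1}$ and $\omega^j/\bar a=\omega^{j-1}/\overline{a\omega}$), we may take $S$ to be the even residues. As $\omega^2$ is a primitive $m$th root of unity and $\omega^m=-1$,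
$$q(z)=\prod_{k=0}^{m-1}(z-a\omega^{2k})\prod_{k=0}^{m-1}(z-\omega^{2k+1}/\bar a)=(z^m-\xi)(z^m+1/\bar\xi),\qquad\xi=a^m.\tag{14}$$

**Step 2: a rotation group acts freely on the flat portions.** The zero set in (14) is invariant under multiplication by $\omega^2$. By Step 1 of Section 3, $\omega^2A$ is unitarily similar to $A$, so $\omega^2W(A)=W(A)$. The group generated by this rotation has order $m$ and permutes the finitely many flat portions. A nontrivial rotation in it changes the outward normal of a flat portion, so it maps the portion to a different one. Thus every orbit has $m$ elements, and $m$ divides $f(A)=2m-1$. Hence $m\mid1$, contradicting $m\ge2$. $\blacksquare$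

## 10. All companion matrices with $f(A)\ge n-1$

**Proof of Theorem B (i).** Let $n=2m$, so $m\ge2$. By Theorem A, $f(A)\ne n-1$.

**Step 1: $q$ has the form (14) if $f(A)=n$.** In the second case of Proposition 5, $2r\ge n-1$ gives $2r=n$ and then (14), as in Step 1 of Section 9. The first case $q=z^n-\zeta$ is (14) with $\xi^2=\zeta$, because then $|\xi|=1$ and $1/\bar\xi=\xi$.

**Step 2: compute $R$ for (14).** Let $q$ be as in (14) with any $\xi=\rho e^{i\psi}$, $\rho>0$. Its zeros have the form required in Lemma 4 (with $a$ any $m$th root of $\xi$ and $S$ the even residues), so $X\equiv0$. Expanding, $q=z^n+(1/\bar\xi-\xi)z^m-\xi/\bar\xi$, and $U_{m+1}=\sin(\frac\pi2+\alpha)/\sin\alpha=\cot\alpha$. By (1), $R=\tau^n-\cot\alpha\,(1/\bar\xi-\xi)\tau^m+\xi/\bar\xi$. With $w=e^{-i\psi}\tau^m$,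
$$e^{-2i\psi}R(\tau)=w^2-\cot\alpha\,(\rho^{-1}-\rho)\,w+1 .$$

**Step 3: count unimodular zeros.** A real quadratic $w^2-\beta w+1$ has two distinct unimodular roots iff $|\beta|<2$: otherwise its roots are real with product $1$, so they coincide at $\pm1$ or are not unimodular. Here $|\beta|<2$ means $|\rho-\rho^{-1}|<2\tan\alpha$. The function $\rho-\rho^{-1}$ is increasing and takes the values $\pm2\tan\alpha$ at $\rho=\sec\alpha\pm\tan\alpha$. So the condition is $\sec\alpha-\tan\alpha<\rho<\sec\alpha+\tan\alpha$. If $f(A)=n$, then $R$ has $n$ distinct unimodular zeros, and since each $w$ comes from $m$ values of $\tau$, the quadratic has two distinct unimodular roots and the condition holds. Conversely, under the condition $R$ has $n$ distinct unimodular zeros, all simple, and $X\equiv0$, so Lemma 2 gives $f(A)=n$. $\blacksquare$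

**Proof of Theorem B (ii).** Let $n=2m+1$.

**Step 1: $f(A)=n$.** In the second case of Proposition 5, $2r$ is even and $n-1\le2r\le n$, so $2r=n-1$, and Lemma 4 gives $f(A)\le n-1$. So $f(A)=n$ only in the first case, $q=z^n-\zeta$ with $|\zeta|=1$, and there $f(A)=n$.

**Step 2: the zeros of $q$ if $f(A)=n-1$.** We are in the second case and $2r=n-1$. So exactly one index $j_0$ has $j_0,j_0+1$ in the same class ($S$ or complement $S^c$). Replacing $(a,S)$ by $(1/\bar a,S^c)$, which describes the same zeros, we may assume $j_0,j_0+1\in S$. From $j_0+1$ on, membership alternates, so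
$$S=\{j_0+1+2k:0\le k\le m\},\qquad S^c=\{j_0+2+2k:0\le k\le m-1\}$$
(the last element of $S$ is $j_0+1+2m\equiv j_0$). Write $a=|a|e^{i\psi}$ and $\eta=e^{i\psi}\omega^{j_0+1}e^{-i\alpha}$. Since $\omega=e^{2i\alpha}$,
$$a\omega^{j_0+1+2k}=\eta|a|e^{(4k+1)i\alpha},\qquad \omega^{j_0+2+2k}/\bar a=\eta|a|^{-1}e^{(4k+3)i\alpha},$$
which is the stated form. Conversely, zeros of the stated form with $a>0$ have the form of Lemma 4, by reading these formulas backward. From now on consider any such $q$, with $a>0$, $a\ne1$. Multiplying $A$ by a unimodular number does not change $f(A)$, so by rotation we may take $\eta=1$.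

**Step 3: factor $R$.** Use $e^{\pm in\alpha}=-1$ and $\omega^{2m+1}=1$. In
$$q(z)=\prod_{k=0}^m(z-ae^{(4k+1)i\alpha})\prod_{k=0}^{m-1}(z-a^{-1}e^{(4k+3)i\alpha})$$
we substitute $z=e^{\pm i\alpha}\tau$ and take $e^{\pm i\alpha}$ out of each of the $n$ factors:
$$q(e^{i\alpha}\tau)=-\prod_{k=0}^m(\tau-a\omega^{2k})\prod_{k=0}^{m-1}(\tau-a^{-1}\omega^{2k+1})=-(\tau-a)E(\tau),$$
$$q(e^{-i\alpha}\tau)=-\prod_{k=0}^m(\tau-a\omega^{2k+1})\prod_{k=0}^{m-1}(\tau-a^{-1}\omega^{2k+2})=-(\tau-a)F(\tau),$$
$$E=\prod_{k=1}^m(\tau-a\omega^{2k})(\tau-a^{-1}\omega^{2k-1}),\qquad F=\prod_{k=1}^m(\tau-a\omega^{2k-1})(\tau-a^{-1}\omega^{2k}).$$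
The factor $\tau-a$ is the term $k=0$ in the first line and $k=m$ in the second. By (2), $R=(\tau-a)T_a$ with $T_a=\frac{1}{2i\sin\alpha}(e^{i\alpha}E-e^{-i\alpha}F)$, which is the $T_a$ of the theorem, and $\deg T_a=n-1=2m$.

**Step 4: the equivalence.** By Lemma 4, $X\equiv0$. Since $a>0$ and $a\ne1$, the unimodular zeros of $R$ are those of $T_a$. If $f(A)=n-1$, then $T_a$ has $n-1=2m$ distinct unimodular zeros, so $a\in\mathcal A_n$. Conversely, if $a\in\mathcal A_n$, these $2m$ zeros are simple zeros of $R$, and Lemma 2 gives $f(A)\ge n-1$. As $f(A)$ is at most the number of unimodular zeros of $R$, $f(A)=n-1$.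

**Step 5: $T_a$ is self-reflective.** This is needed to keep zeros on the circle when $a$ moves. For $p$ of degree $2m$ put $p^\#(\tau)=\tau^{2m}\overline{p(1/\bar\tau)}$ (in this proof $\#$ is used in this sense). Then
$$E^\#=\prod_{k=1}^m(1-a\omega^{-2k}\tau)(1-a^{-1}\omega^{-(2k-1)}\tau).$$
Here $1-a\omega^{-2k}\tau=-a\omega^{-2k}(\tau-a^{-1}\omega^{2k})$ and $1-a^{-1}\omega^{-(2k-1)}\tau=-a^{-1}\omega^{-(2k-1)}(\tau-a\omega^{2k-1})$, so the $k$th pair contributes the constant $\omega^{-(4k-1)}$. Since $\sum_{k=1}^m(4k-1)=2m(m+1)-m=mn$,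
$$E^\#=\omega^{-mn}F=F,\qquad F^\#=E .$$
Therefore $T_a^\#=\frac{1}{-2i\sin\alpha}(e^{-i\alpha}F-e^{i\alpha}E)=T_a$, and the zeros of $T_a$ are symmetric in the unit circle.

**Step 6: $\mathcal A_n$ is open and contains a punctured neighborhood of $1$.** Suppose, for some $a_*>0$, that $T_{a_*}$ has $2m$ distinct unimodular zeros. For $a$ near $a_*$ there is exactly one zero of $T_a$ in a small neighborhood of each of them, by continuity of the zeros. The reflection of this zero is again a zero of $T_a$ and lies in the same neighborhood (taken invariant under reflection), so it coincides with it, and the zero is unimodular. So $T_a$ also has $2m$ distinct unimodular zeros. With $a_*\in\mathcal A_n$ this proves openness. For $a_*=1$, the zeros of $q$ are the $n$ numbers $e^{si\alpha}$ with $s$ odd, $1\le s\le 2n-1$. So $q=z^n+1$, $R=\tau^n-1$, and $T_1=(\tau^n-1)/(\tau-1)$ has $2m$ distinct unimodular zeros. Hence all $a\ne1$ near $1$ lie in $\mathcal A_n$, and $f(A)=n-1$ occurs for every odd $n\ge3$.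

**Step 7: $n=3$.** Here $m=1$, and the $q$ with $\eta=1$ has the zeros $ae^{i\pi/3}$, $ae^{5i\pi/3}$, $-a^{-1}$: it is the $q$ of Example 1, where we found $R=(\tau-a)(\tau^2+a\tau+1)$. So $T_a=\tau^2+a\tau+1$, which has two distinct unimodular zeros iff $a<2$. Hence $\mathcal A_3=(0,2)\setminus\{1\}$, in agreement with the ellipse computation of Section 2. $\blacksquare$

## 11. Irreducible matrices with exactly $n-2$ flat portions

**The bound in Theorem C.** If $f(A)\ge n-1$, then by Proposition 5 $A$ is unitarily reducible, or $q=z^n-\zeta$ with $|\zeta|=1$ and $A$ is unitary. A unitary matrix is unitarily diagonalizable, hence reducible as $n\ge3$. So irreducible $A$ have $f(A)\le n-2$.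

For equality we perturb the matrix of $z^n+1$, whose numerical range is a regular $n$-gon, and keep $n-2$ of its sides. Each side that is kept costs the conditions $|\tau|=1$ and $X(\tau)=0$; the first step shows that the second is only one real condition, which leaves enough freedom.

**Step 1: $X$ is real at unimodular zeros of $R$.** Let $|\tau|=1$ and $R(\tau)=0$. With $b_l$ as in (4), $L=\sum_lU_{l+1}b_l=0$ by (7). Put $C=\sum_{l=0}^n\cos((l+1)\alpha)b_l$. By (9), exchanging the names $l,m$ in $\overline X$ and using $U_{-k}=-U_k$,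
$$X-\overline X=\sum_{l,m=0}^nU_{l-m}b_l\bar b_m=L\overline C-C\overline L=0,$$
where the middle equality is $\sin((l-m)\alpha)=\sin((l+1)\alpha)\cos((m+1)\alpha)-\cos((l+1)\alpha)\sin((m+1)\alpha)$.

**Step 2: the map whose zero set we want.** Let $\mathbf a^0=(1,0,\dots,0)$, i.e. $q_0=z^n+1$, $R_0=\tau^n-1$, with simple zeros $\omega^j$. For $\mathbf a=(a_0,\dots,a_{n-1})\in\mathbb C^n\cong\mathbb R^{2n}$ near $\mathbf a^0$ let $\tau_j(\mathbf a)$ be the zero of $R$ near $\omega^j$; by the implicit function theorem it is simple and depends smoothly on $\mathbf a$. Fix $J\subset\mathbb Z_n$ with $|J|=n-2$ and put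
$$\Psi(\mathbf a)=\big(\log|\tau_j|,\ \operatorname{Re}X_{\mathbf a}(\tau_j/|\tau_j|)\big)_{j\in J}\in\mathbb R^{2(n-2)} .$$
For $\mathbf a^0$ only $a_0,a_n$ are nonzero, so $r_d=0$ for $1\le d\le n-1$ and $X_{\mathbf a^0}\equiv0$. Hence $\Psi(\mathbf a^0)=0$.

**Step 3: the derivative at $\mathbf a^0$.** Since $R_0'(\omega^j)=n\omega^{-j}$, $\delta\tau_j=-\delta R(\omega^j)/(n\omega^{-j})$, so $\delta\tau_j/\tau_j=-\delta R(\omega^j)/n$. By (1), the first components have derivative $\operatorname{Re}(\delta\tau_j/\tau_j)=\frac1nf_1(j)$ with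
$$f_1(j)=\operatorname{Re}\sum_{l=0}^{n-1}U_{l+1}\,\delta a_l\,\omega^{jl}.$$
For the second components, $X_{\mathbf a^0}\equiv0$, so the motion of the point $\tau_j/|\tau_j|$ does not contribute, and the derivative is $\operatorname{Re}\sum_dU_d\,\delta r_d\,\omega^{jd}$. In $r_d$ the terms of first order come from $a_d\bar a_0$ and $a_n\bar a_{n-d}$, so $\delta r_d=\delta a_d+\overline{\delta a_{n-d}}$ for $1\le d\le n-1$. Putting $d=n-l$ in the conjugate terms, $U_{n-l}\overline{\delta a_l}\,\omega^{j(n-l)}=\overline{U_l\,\delta a_l\,\omega^{jl}}$. So the derivative is $2f_2(j)$ with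
$$f_2(j)=\operatorname{Re}\sum_{l=0}^{n-1}U_l\,\delta a_l\,\omega^{jl}$$
(the term $l=0$ is zero).

**Step 4: $D\Psi(\mathbf a^0)$ is onto.** Otherwise some nonzero linear functional annihilates the image. After absorbing the factors $\frac1n$ and $2$, this means that there are real functions $y,z$ on $\mathbb Z_n$, vanishing off $J$ and not both zero, with $\sum_j(y_jf_1(j)+z_jf_2(j))=0$ for all $\delta\mathbf a$. Put $\hat y_l=\sum_jy_j\omega^{jl}$ and $\hat z_l=\sum_jz_j\omega^{jl}$. As the complex numbers $\delta a_l$ are arbitrary,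
$$U_{l+1}\hat y_l+U_l\hat z_l=0\qquad(0\le l\le n-1).\tag{15}$$
For $l=0$: $\hat y_0=0$. For $1\le l\le n-1$, replace $l$ by $n-l$ in (15) and conjugate. Since $y,z$ are real, $\overline{\hat y_{n-l}}=\hat y_l$ and $\overline{\hat z_{n-l}}=\hat z_l$; also $U_{n-l+1}=U_{l-1}$ and $U_{n-l}=U_l$. So $U_{l-1}\hat y_l+U_l\hat z_l=0$. Subtracting this from (15) gives $(U_{l+1}-U_{l-1})\hat y_l=2\cos(l\alpha)\,\hat y_l=0$. Hence $\hat y_l=0$ unless $l=n/2$, and by Fourier inversion $y_j=\kappa(-1)^j$ (with $\kappa=0$ if $n$ is odd). Since $y$ vanishes off $J\ne\mathbb Z_n$, $\kappa=0$ and $y=0$. Then (15) gives $U_l\hat z_l=0$, so $\hat z_l=0$ for $1\le l\le n-1$ and $z$ is constant. It vanishes off $J\ne\mathbb Z_n$, so $z=0$. This is a contradiction.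

**Step 5: a $4$-dimensional family with $f\ge n-2$.** By Step 4 and the implicit function theorem, near $\mathbf a^0$ the set $M=\Psi^{-1}(0)$ is a smooth submanifold of real dimension $2n-2(n-2)=4$. For $\mathbf a\in M$ and $j\in J$, $\tau_j$ is a unimodular simple zero of $R$. By Step 1, $X(\tau_j)$ is real, and its real part is zero, so $X(\tau_j)=0$. The $\tau_j$ are distinct, and Lemma 2 gives $f(A)\ge n-2$.

**Step 6: reducible matrices are too few to fill $M$.** By Lemma 3, the coefficient vectors of unitarily reducible companion matrices lie in the union of the images of finitely many smooth maps $\varphi_S:\mathbb C\setminus\{0\}\to\mathbb C^n$, one for each $S$, sending $a$ to the coefficients of the polynomial with zeros $a\omega^j$ $(j\in S)$, $\omega^j/\bar a$ $(j\notin S)$. Choose a real linear map $\pi:\mathbb R^{2n}\to\mathbb R^4$ that is an isomorphism on the tangent space of $M$ at $\mathbf a^0$. Then $\pi$ maps some neighborhood $N$ of $\mathbf a^0$ in $M$ diffeomorphically onto a nonempty open subset of $\mathbb R^4$.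 Each $\pi\circ\varphi_S$ is a smooth map from a manifold of real dimension $2$ to $\mathbb R^4$, so its image has Lebesgue measure zero in $\mathbb R^4$: view it as a smooth map on $(\mathbb C\setminus\{0\})\times\mathbb R^2$ that ignores the last two coordinates; its image is that of the null set $(\mathbb C\setminus\{0\})\times\{0\}$, and smooth maps between manifolds of equal dimension send null sets to null sets. A finite union of null sets does not cover the open set $\pi(N)$. So some $\mathbf a\in N\subset M$ lies in no image of a $\varphi_S$, and its companion matrix is unitarily irreducible. For this $A$ we have $f(A)\ge n-2$ by Step 5 and $f(A)\le n-2$ by the bound already proved. So $f(A)=n-2$. $\blacksquare$
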